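# Two consecutive values for the maximal degree of a Poisson–Delaunay graph

Throughout, $d\ge 2$; $|\cdot|$ is the Euclidean norm or the volume; $B(x,r)$ is the closed ball; $\kappa_d$ is the volume of the unit ball; and $\max\emptyset=0$. Constants $C,c>0$ depend only on $d$ and, from Section 2 on, on the window $W$, unless indicated otherwise; they may change from line to line.

## 1. Empty balls of bounded radius, and the deletion of one neighbor

Take a locally finite set $\varphi\subset\mathbf R^d$ and a number $R>0$.

**Definition 1.** Let $x\in\varphi$. A point $y\in\varphi\setminus\{x\}$ is an *$R$-neighbor* of $x$ if there is a point $v$, called a *witness center*, with $|v-x|=|v-y|\le R/2$ such that the open ball with center $v$ and radius $|v-x|$ contains no point of $\varphi$. The number of $R$-neighbors of $x$ is denoted $\deg_R(x;\varphi)$.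

**Example.** Let $d=2$, $\varphi=\{0,y,z\}$ with $y=(2,0)$, $z=(1,\tfrac12)$, and look from $x=0$. A point equidistant from $0$ and $y$ has the form $v=(1,t)$. The ball around it avoids $z$ iff $|\tfrac12-t|\ge\sqrt{1+t^2}$, that is $\tfrac14-t\ge1$, that is $t\le-\tfrac34$. Then $|v|=\sqrt{1+t^2}\ge\tfrac54$. So $y$ is an $R$-neighbor of $0$ iff $R\ge\tfrac52$, although $|y|=2$. The point $z$ is an $R$-neighbor iff $R\ge|z|=\tfrac{\sqrt5}2$, since $v=z/2$ works: $|y-z/2|=|(\tfrac32,-\tfrac14)|>\tfrac{\sqrt5}4$. For $R=2$, the point $0$ has the single $R$-neighbor $z$. If $z$ is deleted, then $y$ becomes a $2$-neighbor with witness center $(1,0)$. So deleting a point can create $R$-neighbors; the next statement says that it never destroys any, apart from the deleted point itself.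

**Properties of $R$-neighbors.**

* (P1) The $R$-neighbors of $x$ lie in $B(x,R)$, and $\deg_R(x;\varphi)$ depends only on $\varphi\cap B(x,R)$.
* (P2) If $y\in\varphi\setminus\{x\}$, then $\deg_R(x;\varphi\setminus\{y\})\ge\deg_R(x;\varphi)-1$.
* (P3) If $y=x+ru$ and $y'=x+r'u'$ are $R$-neighbors of $x$, with $|u|=|u'|=1$ and $r,r'>0$, then $|y-y'|\le 2R|u-u'|$.

*Proof.* For (P1): the witness ball has radius at most $R/2$ and $x$ on its boundary, so it lies in $B(x,R)$, and so does $y$. For (P2): an empty ball stays empty after a deletion, so each $R$-neighbor other than $y$ remains one. For (P3), let $x=0$ and let $v$ be a witness center for $y$. Squaring $|v|=|v-y|$ gives $r^2=2r\langle v,u\rangle$, so $r=2\langle v,u\rangle$. The point $y'$ is not in the open ball, so $|y'-v|\ge|v|$, which gives $r'\ge2\langle v,u'\rangle$. Hence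
$$r'\ge 2\langle v,u\rangle-2|v||u-u'|\ge r-R|u-u'| .$$
By symmetry $|r-r'|\le R|u-u'|$. Finally $y-y'=(r-r')u+r'(u-u')$ and $r'\le R$, so $|y-y'|\le 2R|u-u'|$. $\square$

Property (P3) says that seen from $x$, the $R$-neighbors form part of a graph of a Lipschitz function of the direction. A point with many neighbors therefore has many pairs of neighbors close together. To quantify this we cut the sphere into small pieces.

**Partition of the sphere.** There is a constant $b_d$ such that for each $\theta\in(0,1]$ the sphere $S^{d-1}$ is a disjoint union of at most $b_d\theta^{-(d-1)}$ Borel sets of diameter at most $\theta$. Indeed, take a maximal set with pairwise distances at least $\theta/2$. The open caps of radius $\theta/4$ around its points are disjoint and have measure at least $c\theta^{d-1}$, so there are at most $b_d\theta^{-(d-1)}$ points. By maximality each $u\in S^{d-1}$ is within $\theta/2$ of a point of the set. Assign $u$ to the first such point in a fixed enumeration.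

Let $Q$ be a translate of $[0,R)^d$, let $D\subset Q$ be Borel, $Q^+=Q+B(0,R)$, and
$$M_D(\varphi)=\max_{x\in\varphi\cap D}\deg_R(x;\varphi).$$

**Lemma 1 (deletion inequality).** Let $k\ge\max(2,2b_d)$ be an integer, $\theta=(2b_d/k)^{1/(d-1)}\le 1$ and $r=2R\theta$. Then
$$\frac k2\,\mathbf 1\{M_D(\varphi)\ge k\}\le\sum_{y\in\varphi\cap Q^+}\mathbf 1\{M_D(\varphi\setminus\{y\})\ge k-1\}\;\mathbf 1\{\operatorname{dist}(y,(\varphi\setminus\{y\})\cap Q^+)\le r\}. \tag{1}$$

*Proof.* Suppose $M_D(\varphi)\ge k$, and let $x^*$ be the lexicographically first point of the finite set $\varphi\cap D$ with $\deg_R(x^*;\varphi)\ge k$. We must find at least $k/2$ points $y$ for which both indicators on the right equal $1$. Sort the $R$-neighbors of $x^*$ by the class of their direction from $x^*$, in the partition with parameter $\theta$. There are at most $b_d\theta^{-(d-1)}=k/2$ classes, so at most $k/2$ of the $R$-neighbors are alone in their class. At least $k/2$ are left. Let $y$ be one of these: some other $R$-neighbor $y'$ has a direction within $\theta$ of that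 of $y$, and (P3) gives $|y-y'|\le 2R\theta=r$. Since $x^*\in Q$, both $y$ and $y'$ lie in $Q^+$ by (P1). This is the second indicator. As $y\ne x^*$, the point $x^*\in D$ survives the deletion of $y$, and $\deg_R(x^*;\varphi\setminus\{y\})\ge k-1$ by (P2). This is the first indicator. $\square$

What (1) is for: let $\varphi$ be a Poisson process. Then the sum on the right can be averaged exactly, by re-inserting the deleted point $y$ at an arbitrary place. The second indicator forces $y$ into a union of small balls of radius $r$ around the points of a block. Only the number of points in the block enters, not the number of points of high degree. So (1) bounds the probability that some point of the block has degree $\ge k$ by a small multiple of the probability of degree $\ge k-1$. Such a comparison is what confines a maximum over many blocks to two values.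

## 2. The Poisson–Delaunay graph in a large window

Let $\eta$ be a homogeneous Poisson process of intensity $1$ in $\mathbf R^d$: the number $\eta(B)$ of points in $B$ is Poisson with mean $|B|$, and numbers in disjoint sets are independent. The Voronoi cell of $x\in\eta$ is $C_x=\{z:|z-x|\le|z-p|\text{ for all }p\in\eta\}$. A Delaunay simplex is a simplex with vertices in $\eta$ whose open circumscribed ball contains no point of $\eta$. In the *Poisson–Delaunay graph*, two points of $\eta$ are joined when they span an edge of a Delaunay simplex. We write $\deg(x)$ for the degree of $x$ in this graph.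

Let $W\subset\mathbf R^d$ be a fixed convex body of volume $1$, for instance $[0,1]^d$. Put $W_\rho=\rho^{1/d}W$ and
$$\Delta_\rho=\max_{x\in\eta\cap W_\rho}\deg(x).$$
How much does this random integer fluctuate when $\rho\to\infty$? According to the habilitation text "Extrêmes, géométrie aléatoire, analyse topologique des données et modèle IDLA" (http://www-lmpa.univ-littoral.fr/~chenavier/hdr.pdf), for $d=2$ (Theorem 1.4.1 there) there are deterministic integers $I_\rho\sim\frac12\frac{\log\rho}{\log\log\rho}$ with $\mathbb P(\Delta_\rho\in\{I_\rho,I_\rho+1\})\to1$. In general dimension the maximal degree is concentrated on a finite number of consecutive values that depends only on $d$. The text conjectures that two consecutive values suffice for every $d\ge3$. The theorems below answer yes. Their proofs treat all $d\ge2$ at once and do not use the quoted results.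

**Theorem 1.** Let $d\ge2$. There are deterministic integers $I_\rho$ with
$$\mathbb P(\Delta_\rho\notin\{I_\rho,I_\rho+1\})=O\Big((\log\rho)^{-\frac1{d-1}}(\log\log\rho)^{\frac{2d-1}{d-1}+1}\Big)\longrightarrow0 .$$

**Theorem 2.** $\Delta_\rho\big/\frac{\log\rho}{\log\log\rho}\to\frac{d-1}2$ in probability. Hence $I_\rho\sim\frac{d-1}{2}\frac{\log\rho}{\log\log\rho}$.

**Theorem 3.** For each $k\ge 1$ there is a smallest $\rho_k>0$ with $\mathbb P(\Delta_{\rho_k}\ge k)=\frac12$. As $k\to\infty$:

(a) $\sup_{\rho>0}\big|\mathbb P(\Delta_\rho\ge k)-(1-2^{-\rho/\rho_k})\big|\to0$;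

(b) $\rho_{k+1}/\rho_k\ge c\,k^{1/(d-1)}(\log k)^{-2}$ for all large $k$, so $\rho_{k+1}/\rho_k\to\infty$; and $\log\rho_k\sim\frac{2}{d-1}k\log k$;

(c) $\mathbb P(\Delta_{\rho_k}=k-1)\to\frac12$ and $\mathbb P(\Delta_{\rho_k}=k)\to\frac12$. So "two consecutive integers" cannot be replaced by "one integer". On the other hand, $\mathbb P(\Delta_\rho=k)\to1$ whenever $\rho,k\to\infty$ with $\rho_k\ll\rho\ll\rho_{k+1}$.

It is not claimed that the rate in Theorem 1 or the growth bound in Theorem 3(b) is sharp.

## 3. Mecke's formula and the maximum of independent Poisson counts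

The textbook fact used all the time is Mecke's formula: for measurable $f\ge0$,
$$\mathbb E\sum_{y\in\eta}f(y,\eta\setminus\{y\})=\int_{\mathbf R^d}\mathbb E f(y,\eta)\,dy. \tag{2}$$
The left side deletes a point; the right side inserts it again, uniformly in space.

The simplest case of our question can be done by hand. Let $X=\eta(B)$ with $|B|=\lambda$, and $q(k)=\mathbb P(X\ge k)$. If $X\ge k$, each of the at least $k$ points can be deleted and leaves at least $k-1$. So $k\mathbf 1\{X\ge k\}\le\sum_{y\in\eta\cap B}\mathbf 1\{(\eta\setminus\{y\})(B)\ge k-1\}$, and (2) gives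
$$q(k)\le\frac{\lambda}{k}\,q(k-1). \tag{3}$$
Let $M$ be the maximum of $N$ independent copies of $X$ and $S_k=Nq(k)$. Then $\mathbb P(M\ge k)\le S_k$ and $\mathbb P(M<k)=(1-q(k))^N\le e^{-S_k}$. Fix $\delta\in(0,1)$, put $\sigma=2\delta\log(1/\delta)$, and take an integer $k_0\ge\lambda/\delta$. As $N\to\infty$ we have $S_{k_0}\to\infty$, so for large $N$ the integer $J=\max\{k:S_k\ge\sigma\}$ is at least $k_0$. By maximality $S_{J+1}<\sigma$. By (3), $\sigma\le S_J\le\delta S_{J-1}$, so $S_{J-1}\ge2\log(1/\delta)$. Hence
$$\mathbb P(M\notin\{J-1,J\})\le\sigma+\delta^2 ,$$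
and $\delta$ was arbitrary. A small ratio $S_k/S_{k-1}$ means that $S$ jumps from "large" to "small" with at most one level in between; this gives two values.

For the maximal degree we need three things: a reduction to nearly independent blocks (Section 4), a small ratio between consecutive levels for a block (Section 5), and the knowledge that the relevant levels $k$ are large enough (Section 6).

## 4. Localization and cubes

**Lemma 2 (empty-ball criterion).** Almost surely, $x\ne y$ in $\eta$ are joined iff there is an open ball $B$ with $B\cap\eta=\emptyset$ and $x,y\in\partial B$.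

*Proof.* We use that almost surely all Voronoi cells are polytopes and no $d+2$ points of $\eta$ are cospherical. If $x,y$ are joined, take the open circumball of a Delaunay simplex having $[x,y]$ as an edge. Conversely, the set of centers of balls as in the statement is $C_x\cap C_y$, which is then nonempty. It is the intersection of the polytope $C_x$ with the bisector hyperplane of $x$ and $y$, and $C_x$ lies on one side of that hyperplane. So $C_x\cap C_y$ is a nonempty face of $C_x$. Let $z$ be a vertex of this face; it is a vertex of $C_x$. Hence at least $d$ of the constraints $|z-x|\le|z-p|$ are equalities, for points $p$ whose differences $p-x$ span $\mathbf R^d$. The sphere around $z$ through $x$ has no point of $\eta$ inside. It carries these at least $d+1$ points including $x$, hence exactly $d+1$ points by general position. It also carries $y$, since $z\in C_x\cap C_y$. So $y$ is one of them. These $d+1$ points are the vertices of a Delaunay simplex, and $x,y$ are joined. $\square$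

**Measurability.** For fixed $n$, the set of $(x,y,z_1,\dots,z_n)$ for which there is $v$ with $|v-x|=|v-y|\le R/2$ and $|z_i-v|\ge|v-x|$ for all $i$ is closed, by compactness of the set of possible $v$. With (P1), all quantities built from $\deg_R$ are measurable.

**Lemma 3 (counting cubes).** Let $a=a_\rho=o(\rho^{1/d})$. Among the cubes of a tiling by translates of $[0,a)^d$, the number contained in $W_\rho$ and the number meeting $W_\rho$ are both $(1+o(1))\rho/a^d$, and the number meeting $\partial W_\rho$ is $o(\rho/a^d)$.

*Proof.* Scale by $\rho^{-1/d}$. The cubes meeting $\partial W$ lie in a neighborhood of $\partial W$ whose width tends to $0$, and whose volume therefore tends to $|\partial W|=0$. This is the last claim. A cube that meets $W_\rho$ without being contained in it meets $\partial W_\rho$. Comparing volumes, the number of contained cubes is at most $\rho/a^d$ and the number of meeting cubes is at least $\rho/a^d$. The two numbers differ by $o(\rho/a^d)$. $\square$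

From now on
$$R=R_\rho=(A\log\rho)^{1/d},\qquad A=3(4\sqrt d)^d,\qquad \Delta^R_\rho=\max_{x\in\eta\cap W_\rho}\deg_R(x;\eta).$$

**Lemma 4 (localization).** There is an event $E_\rho$ with $\mathbb P(E_\rho^c)\le C\rho^{-2}$ for large $\rho$, such that almost surely on $E_\rho$ we have $\deg(x)=\deg_R(x;\eta)$ for all $x\in\eta\cap W_\rho$. In particular
$$\mathbb P(\Delta_\rho\ne\Delta^R_\rho)\le C\rho^{-2}. \tag{4}$$

*Proof.* Let $s=R/(4\sqrt d)$, so $s^d=3\log\rho$, and let $E_\rho$ be the event that every cube of the tiling $s(\mathbf Z^d+[0,1)^d)$ meeting $W_\rho+B(0,R)$ contains a point of $\eta$. These cubes have diameter $R/4$, so they lie in $W_\rho+B(0,2R)$. For large $\rho$ we have $s\ge1$ and there are at most $C\rho$ of them. Each is empty with probability $e^{-s^d}=\rho^{-3}$, so $\mathbb P(E_\rho^c)\le C\rho^{-2}$.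

On $E_\rho$, let an empty open ball have $x\in\eta\cap W_\rho$ on its boundary, and suppose its radius exceeds $R/2$. It contains the open ball of radius $R/2$ internally tangent at $x$. That smaller ball contains the tiling cube in which its center lies, because the diameter $R/4$ is less than $R/2$. This cube meets $B(x,R/2)\subset W_\rho+B(0,R)$, so it contains a point of $\eta$, a contradiction. Thus all empty balls at $x$ have radius at most $R/2$, and Lemma 2 says that neighbors and $R$-neighbors of $x$ coincide. $\square$

Why not run Section 1 with the degree itself? The analogue of (P2) holds for it, but $\deg(x)$ depends on points arbitrarily far away. So there would be no bounded set $Q^+$ in (1), and no independence between distant blocks.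

## 5. From degree at least $k-1$ to degree at least $k$ in one block

Let $Q$ be a translate of $[0,R_\rho)^d$, $D\subset Q$ Borel, $Q^+=Q+B(0,R)$, and $q_D(k)=\mathbb P(M_D(\eta)\ge k)$.

**Deletion without the distance constraint.** The direct imitation of (3) deletes any of the at least $k$ neighbors of a point of degree $\ge k$, and forgets the second indicator in (1). This gives $k\mathbf 1\{M_D(\eta)\ge k\}\le\sum_{y\in\eta\cap Q^+}\mathbf 1\{M_D(\eta\setminus\{y\})\ge k-1\}$ by (P1) and (P2), and by (2)
$$q_D(k)\le\frac{|Q^+|}{k}\,q_D(k-1). \tag{5}$$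
Here $|Q^+|\ge R^d=A\log\rho$, whereas the levels that matter satisfy $k\le C\log\rho/\log\log\rho$ (Theorem 2). So the factor in (5) is at least $c\log\log\rho\to\infty$, and (5) is weaker than the trivial inequality $q_D(k)\le q_D(k-1)$. The re-inserted point has too much room: all of $Q^+$. The second indicator in (1) takes this room away. In place of $|Q^+|$ we get the volume of at most $\eta(Q^+)$ balls of radius $r=2R\theta$, which is typically of order $R^d\cdot R^d\theta^d$. Since $\theta^d$ is of order $k^{-d/(d-1)}$, the factor $R^d\theta^d$ is $(\log\rho)^{-1/(d-1)}$ up to powers of $\log\log\rho$ when $k$ is of order $\log\rho/\log\log\rho$.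

**Lemma 5 (recursion).** There is $C_d$ such that for all large $\rho$, all $D\subset Q$ as above and all integers $k\ge\max(2,2b_d)$,
$$q_D(k)\le\varepsilon_{k,\rho}\big(q_D(k-1)+\rho^{-3}\big),\qquad\varepsilon_{k,\rho}=C_d(\log\rho)^2k^{-\frac{2d-1}{d-1}}. \tag{6}$$

*Proof.*

**Step 1: average the deletion inequality.** Let $n=\eta(Q^+)$, and let $\theta,r$ be as in Lemma 1. Taking expectations in (1) and applying (2),
$$\frac k2q_D(k)\le\mathbb E\Big[\mathbf 1\{M_D\ge k-1\}\int_{Q^+}\mathbf 1\{\operatorname{dist}(y,\eta\cap Q^+)\le r\}\,dy\Big]\le\kappa_dr^d\,\mathbb E\big[n\mathbf 1\{M_D\ge k-1\}\big],$$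
because the integral is at most the volume of $n$ balls of radius $r$.

**Step 2: replace $n$ by a constant.** Let $\mu=|Q^+|\le\bar\mu:=3^dR^d$ and $n_0=e^2\bar\mu$. For a Poisson variable $n$ of mean $\mu$ we have $\mathbb E[ne^{2n}]=\mu e^2e^{\mu(e^2-1)}$. Hence
$$\mathbb E[n\mathbf 1\{n>n_0\}]\le\mathbb E[ne^{2(n-n_0)}]=\mu e^2e^{\mu(e^2-1)-2e^2\bar\mu}\le\big(e^2\bar\mu\, e^{-e^2\bar\mu}\big)e^{-\bar\mu}\le e^{-\bar\mu}\le\rho^{-3},$$
using $ze^{-z}\le1$ and $\bar\mu=3^dA\log\rho\ge3\log\rho$. Therefore $\mathbb E[n\mathbf 1\{M_D\ge k-1\}]\le n_0q_D(k-1)+\rho^{-3}$.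

**Step 3: collect the powers.** For large $\rho$ we have $n_0\ge1$, so
$$q_D(k)\le\frac{2\kappa_d}{k}(2R\theta)^d\,n_0\,\big(q_D(k-1)+\rho^{-3}\big).$$
Here $R^dn_0=e^23^dR^{2d}=e^23^dA^2(\log\rho)^2$, and
$$\frac{\theta^d}{k}=(2b_d)^{\frac d{d-1}}k^{-1-\frac d{d-1}}=(2b_d)^{\frac d{d-1}}k^{-\frac{2d-1}{d-1}}.\qquad\square$$

**Blocks.** Tile $\mathbf R^d$ by $Q_i=R(i+[0,1)^d)$, $i\in\mathbf Z^d$, and put $D_i=Q_i\cap W_\rho$. By Lemma 3, for large $\rho$ at most $2\rho/R^d\le\rho$ of the $D_i$ are nonempty. Let
$$S_k=S_k(\rho)=\sum_{i:D_i\ne\emptyset}q_{D_i}(k).$$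
This finite sum is nonincreasing in $k$ and tends to $0$ as $k\to\infty$, since each $M_{D_i}$ is almost surely finite.

**Lemma 6.** For large $\rho$ we have, with $k\ge\max(2,2b_d)$ in (7) and any $k$ in (8) and (9),
$$S_k\le\varepsilon_{k,\rho}\big(S_{k-1}+\rho^{-2}\big), \tag{7}$$
$$\mathbb P(\Delta^R_\rho\ge k)\le S_k, \tag{8}$$
$$\mathbb P(\Delta^R_\rho<k)\le\exp(-4^{-d}S_k). \tag{9}$$
More generally, for any subfamily of the blocks, the probability that $M_{D_i}<k$ for all its members is at most $\exp(-4^{-d}\sum q_{D_i}(k))$, the sum being over the subfamily.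

*Proof.* Sum (6) over at most $\rho$ blocks to get (7). The union bound is (8). For (9), color $i\in\mathbf Z^d$ by its class mod $4$. Two different cubes of the same color are at distance at least $3R>2R$. By (P1), $M_{D_i}$ depends only on $\eta\cap(D_i+B(0,R))$, so within one color the $M_{D_i}$ are independent. One of the $4^d$ colors carries at least $4^{-d}S_k$ of the sum. Over that color, $\prod(1-q_{D_i}(k))\le\exp(-\sum q_{D_i}(k))\le\exp(-4^{-d}S_k)$. The argument for a subfamily is the same. $\square$

A remark on the choice of $q_D$. One could also count the points of $R$-degree $\ge k$ in $D_i$, say $N_k(D_i)$, and work with $\mathbb E N_k(D_i)$. The union bound (8) holds for $\sum_i\mathbb EN_k(D_i)$ too. But the argument for (9) bounds the probability by means of $\mathbb P(N_k(D_i)\ge1)$, and $\mathbb EN_k(D_i)$ can be larger if points of high degree come in clusters. One would then have to control the clusters. With block maxima both (8) and (9) contain the same quantity, and nothing about clusters is needed.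

## 6. Thin shells: a lower bound for the maximal degree

By (6), the ratio $\varepsilon_{k,\rho}$ is small only if $k$ is not much smaller than $\log\rho$. So we need to know that $\Delta_\rho$ reaches such levels. We exhibit a configuration in which a point has degree $\ge k$: one point near the center of a shell, and $k$ well-spread points in the shell. If neighboring directions are at distance about $\beta$, the shell may have relative thickness of order $\beta^2$. The reason is that the ball with diameter $[0,y_i]$ meets a direction at angle $\alpha$ from $y_i$ only up to distance $|y_i|\cos\alpha\approx|y_i|(1-\alpha^2/2)$.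

**Lemma 7.** Let $\epsilon\in(0,1)$ and $k=\big\lfloor(1-\epsilon)\frac{d-1}2\frac{\log\rho}{\log\log\rho}\big\rfloor$. Then $\mathbb P(\Delta_\rho\ge k)\to1$ as $\rho\to\infty$.

*Proof.*

**Step 1: define the configuration and compute its probability.** Let $s=k^{1/d}$ and $\beta=c_1k^{-1/(d-1)}$ with $c_1=c_1(d)\le1$ so small that there are $u_1,\dots,u_k\in S^{d-1}$ with pairwise distances at least $\beta$. Such $c_1$ exists: the caps of radius $\beta$ around a maximal set with pairwise distances $\ge\beta$ cover the sphere and have measure at most $C\beta^{d-1}$, so that set has at least $c\beta^{-(d-1)}=c\,c_1^{-(d-1)}k$ points. Put $\tau=s\beta^2/32$ and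
$$U_i=\Big\{\varrho u:\ |u|=1,\ |u-u_i|\le\tfrac\beta8,\ s\le \varrho\le s\big(1+\tfrac{\beta^2}{32}\big)\Big\}.$$
The sets $B(0,\tau),U_1,\dots,U_k$ are disjoint subsets of $B(0,4s)$. In polar coordinates
$$|U_i|\ge c\beta^{d-1}\cdot s^{d-1}\cdot s\beta^2\ge c\,k^{1-\frac{d+1}{d-1}}=c\,k^{-2/(d-1)}.$$
Let $G$ be the event that $\eta\cap B(0,4s)$ consists of exactly one point $x\in B(0,\tau)$ and exactly one point $y_i=r_iw_i$ (with $|w_i|=1$) in each $U_i$. Then
$$\mathbb P(G)=e^{-\kappa_d4^dk}\,\kappa_d\tau^d\prod_{i=1}^k|U_i|\ge c^kk^{-2k/(d-1)}.$$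
Here $\tau^d$ is a constant times a fixed power of $k$ and has been absorbed into $c^k$.

**Step 2: check that $\deg(x)\ge k$ almost surely on $G$.** Consider the open ball with diameter $[x,y_i]$. It lies in $B(0,4s)$ and has $x,y_i$ on its boundary. It contains $y_j$, $j\ne i$, iff $\langle y_j-x,y_j-y_i\rangle<0$. We show that this inner product is positive. First, $|w_i-w_j|\ge\beta-2\cdot\frac\beta8=\frac34\beta$, so $\langle w_i,w_j\rangle=1-\frac12|w_i-w_j|^2\le1-\frac9{32}\beta^2$. If $\langle w_i,w_j\rangle>0$, then
$$r_i\langle w_i,w_j\rangle\le s\Big(1+\frac{\beta^2}{32}\Big)\Big(1-\frac{9\beta^2}{32}\Big)\le s\Big(1-\frac{\beta^2}4\Big),$$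
and otherwise $r_i\langle w_i,w_j\rangle\le0\le s(1-\beta^2/4)$. Since $r_j\ge s$,
$$\langle y_j,y_j-y_i\rangle=r_j\big(r_j-r_i\langle w_i,w_j\rangle\big)\ge\frac{s^2\beta^2}4 .$$
Moreover $|\langle x,y_j-y_i\rangle|\le\tau\cdot4s=s^2\beta^2/8$. So $\langle y_j-x,y_j-y_i\rangle>0$, the ball is empty, and by Lemma 2 $x$ is joined to every $y_i$.

**Step 3: find one good configuration in $W_\rho$.** By Lemma 3 with cubes of side $9s=o(\rho^{1/d})$, $W_\rho$ contains at least $c\rho/k$ disjoint translates of $B(0,4s)$. The translated events are independent, so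
$$\mathbb P(\Delta_\rho<k)\le\exp\big(-c\,\rho\,k^{-1}c^kk^{-2k/(d-1)}\big).$$
For large $\rho$ we have $\log k\le\log\log\rho$, hence $k\log k\le(1-\epsilon)\frac{d-1}2\log\rho$ and $k^{-2k/(d-1)}\ge\rho^{-(1-\epsilon)}$. Also $c^k/k=\rho^{-o(1)}$, because $k=o(\log\rho)$. So the bound is at most $\exp(-\rho^{\epsilon-o(1)})\to0$. $\square$

## 7. Two values: proof of Theorem 1

**Step 1: fix a level beyond which the ratio is uniformly small.** Let
$$k_\rho=\frac{d-1}4\,\frac{\log\rho}{\log\log\rho},\qquad\delta=\delta_\rho=C_d(\log\rho)^2k_\rho^{-\frac{2d-1}{d-1}} .$$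
Since $2-\frac{2d-1}{d-1}=-\frac1{d-1}$,
$$\delta_\rho=O\Big((\log\rho)^{-\frac1{d-1}}(\log\log\rho)^{\frac{2d-1}{d-1}}\Big)\to0,$$
and this is the exact order of $\delta_\rho$, so $\log(1/\delta_\rho)=O(\log\log\rho)$. As $\varepsilon_{k,\rho}$ decreases in $k$, (7) gives for large $\rho$
$$S_k\le\delta\,(S_{k-1}+\rho^{-2})\qquad\text{for all integers }k\ge k_\rho. \tag{10}$$

**Step 2: choose the level where $S$ becomes small.** Let
$$\sigma=2\cdot4^d\,\delta\log(1/\delta)\to0,\qquad J=\max\{k:S_k\ge\sigma\}.$$
We check that $J$ exists and $J\ge k_\rho$ for large $\rho$. Lemma 7 with $\epsilon=\frac14$ concerns the level $\lfloor\frac32k_\rho\rfloor$, which exceeds $\lceil k_\rho\rceil$ for large $\rho$. So by (8), Lemma 7 and (4), $S_{\lceil k_\rho\rceil}\ge\mathbb P(\Delta^R_\rho\ge\lceil k_\rho\rceil)\to1$, and this is eventually larger than $\sigma$. Since $S_k\to0$ as $k\to\infty$, the maximum exists. The integer $J$ is deterministic.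

**Step 3: exclude the values above $J$ and below $J-1$.** By (8) and maximality, $\mathbb P(\Delta^R_\rho\ge J+1)\le S_{J+1}<\sigma$. By (10) with $k=J$,
$$S_{J-1}\ge\frac\sigma\delta-\rho^{-2}=2\cdot4^d\log(1/\delta)-\rho^{-2},$$
so (9) gives $\mathbb P(\Delta^R_\rho<J-1)\le\delta^2\exp(4^{-d}\rho^{-2})\le e\,\delta^2$. Put $I_\rho=J-1$ (and let $I_\rho$ be arbitrary for small $\rho$). With (4),
$$\mathbb P(\Delta_\rho\notin\{I_\rho,I_\rho+1\})\le\sigma+e\delta^2+C\rho^{-2}=O\big(\delta_\rho\log(1/\delta_\rho)\big),$$
which is the rate in Theorem 1. $\blacksquare$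

## 8. Outer normals of the hull of witness centers: proof of Theorem 2

The lower bound is Lemma 7. For the upper bound fix $\epsilon'>0$ and let
$$k=\Big\lceil(1+\epsilon')\frac{d-1}2\frac{\log\rho}{\log\log\rho}\Big\rceil,\qquad\pi_k=\mathbb P(\deg_R(0;\eta\cup\{0\})\ge k),\qquad R=R_\rho .$$
By (2) and stationarity, $\mathbb P(\Delta^R_\rho\ge k)\le\mathbb E\#\{x\in\eta\cap W_\rho:\deg_R(x;\eta)\ge k\}=\rho\,\pi_k$. We must show $\rho\pi_k\to0$. The plan is to prove that $k$ neighbors of $0$ must lie in a set $V$ of small volume chosen from a short list.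

**What (P3) alone gives.** Let $\epsilon\in(0,1)$ and split directions into at most $\epsilon k$ classes of diameter $\theta$ of order $(\epsilon k)^{-1/(d-1)}$. In each nonempty class pick one neighbor; by (P3) the others in the class are within $2R\theta$ of it. After rounding the picked points to a net of $B(0,R)$ of mesh $R\theta$, with at most $C\theta^{-d}$ points, all neighbors lie in a union $V$ of at most $\epsilon k$ balls of radius $3R\theta$. So $|V|\le\epsilon k\cdot C(R\theta)^d\le CR^d\theta$, and the list of possible $V$ has $k^{O(\epsilon k)}$ members. The bound $|V|^k/k!$ used in Step 4 below then yields only $\pi_k\le k^{-(\frac1{d-1}-O(\epsilon)-o(1))k}$. This shows $\rho\pi_k\to0$ at levels above $(d-1)\frac{\log\rho}{\log\log\rho}$, which is off by a factor $2$. To repair this we need radial precision $R\theta^2$ instead of $R\theta$. This agrees with the shell thickness in Section 6, and it comes from a convexity relation between the witness centers.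

**Step 1: find the convex body behind the witness centers.** Fix $\epsilon\in(0,1)$. Suppose $0$ has $R$-neighbors $y_1,\dots,y_k$ with witness centers $v_i$, $|v_i|\le R/2$, and directions $u_i=y_i/|y_i|$. As in the proof of (P3), $|y_i|=2\langle v_i,u_i\rangle$, and emptiness of the witness balls gives $|y_j|\ge2\langle v_i,u_j\rangle$. Hence
$$\langle v_i,u_j\rangle\le\langle v_j,u_j\rangle\qquad\text{for all }i,j. \tag{11}$$
Let $K=\operatorname{conv}\{v_1,\dots,v_k\}$. By (11), $u_j$ is an outer normal of $K$ at $v_j$. So $w_j:=v_j+Ru_j$ maximizes $\langle\cdot,u_j\rangle$ on $K+B(0,R)$, and lies on $\partial(K+B(0,R))$. Also $K+B(0,R)\subset B(0,\frac32R)$.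

**Step 2: select few representatives.** The nearest-point projection onto $K+B(0,R)$ is $1$-Lipschitz. It maps $\partial B(0,\frac32R)$ onto a set containing $\partial(K+B(0,R))$: from a boundary point $p$ with outer normal $n$, the ray $p+tn$, $t\ge0$, meets the sphere at a point that projects to $p$. By the partition of the sphere in Section 1, for each $\theta\in(0,1]$ the boundary $\partial(K+B(0,R))$ is therefore covered by at most $C_0\theta^{-(d-1)}$ sets of diameter at most $R\theta$. Take
$$\theta=\Big(\frac{C_0}{\epsilon k}\Big)^{1/(d-1)},$$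
which is at most $1$ for large $k$. A maximal subset of $\{w_i\}$ with pairwise distances $>R\theta$ has at most one element in each covering set, so it has at most $C_0\theta^{-(d-1)}=\epsilon k$ elements. By maximality each $w_i$ is within $R\theta$ of a selected $w_j$.

**Step 3: gain the second power of $\theta$.** Let $w_j$ be selected with $|w_i-w_j|\le R\theta$. By (11), $\langle v_i-v_j,u_i\rangle\ge0$ and $\langle v_i-v_j,u_j\rangle\le0$, so $\langle v_i-v_j,u_i-u_j\rangle\ge0$. Expanding $|w_i-w_j|^2=|(v_i-v_j)+R(u_i-u_j)|^2$, the mixed term is nonnegative, so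
$$|v_i-v_j|^2+R^2|u_i-u_j|^2\le R^2\theta^2 .$$
Thus $|v_i-v_j|\le R\theta$ and $|u_i-u_j|\le\theta$, and
$$0\le\langle v_i-v_j,u_i\rangle\le\langle v_i-v_j,u_i-u_j\rangle\le R\theta^2,\qquad\text{so}\quad\big||y_i|-2\langle v_j,u_i\rangle\big|\le2R\theta^2. \tag{12}$$

**Step 4: discretize and count.** Let $\Lambda\subset S^{d-1}\times B(0,R/2)$ be a fixed finite set such that each $(u,v)$ in this product has some $(\hat u,\hat v)\in\Lambda$ with $|u-\hat u|\le\theta^2$ and $|v-\hat v|\le R\theta^2$. One can take $|\Lambda|\le C\theta^{-2(d-1)-2d}=C\theta^{-(4d-2)}\le k^{4d}$ for large $k$. The last inequality holds because $\frac{4d-2}{d-1}<4d$, equivalently $4d^2-8d+2>0$, which is true for $d\ge2$. Replace the selected $(u_j,v_j)$ by its approximation $\lambda=(\hat u,\hat v)$. Then $|u_i-\hat u|\le\theta+\theta^2\le2\theta$, and by (12) $\big||y_i|-2\langle\hat v,u_i\rangle\big|\le2R\theta^2+2R\theta^2$. So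
$$y_i\in U_\lambda:=\{\varrho u:\ |u|=1,\ |u-\hat u|\le2\theta,\ |\varrho-2\langle\hat v,u\rangle|\le4R\theta^2,\ 0\le \varrho\le R\}.$$
In polar coordinates the angular part has measure at most $C\theta^{d-1}$ and the radial part contributes at most $8R\theta^2\cdot R^{d-1}$, so $|U_\lambda|\le C\theta^{d+1}R^d$. Thus all $k$ points lie in a union $V$ of at most $\epsilon k$ sets $U_\lambda$, and
$$|V|\le C_0\theta^{-(d-1)}\cdot C\theta^{d+1}R^d=C'R^d\theta^2 .$$
Listing sequences of $\lfloor\epsilon k\rfloor$ elements of $\Lambda$ with repetitions allowed, there are at most $k^{4d\epsilon k}$ choices of $V$. For fixed $V$, $\mathbb P(\eta(V)\ge k)\le\mathbb E\binom{\eta(V)}k=|V|^k/k!$. Therefore, with $1/k!\le(e/k)^k$,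
$$\pi_k\le k^{4d\epsilon k}\frac{(C'R^d\theta^2)^k}{k!}\le k^{4d\epsilon k}\Big(\frac{C_\epsilon R^d}k\Big)^kk^{-2k/(d-1)}=k^{-(\frac2{d-1}-4d\epsilon+o(1))k},$$
where $C_\epsilon$ depends on $d$ and $\epsilon$, and we used $R^d/k\le C\log\log\rho\le C\log k$, so that $(C_\epsilon R^d/k)^k=k^{o(k)}$.

**Step 5: conclude.** Since $k\log k=(1+\epsilon'+o(1))\frac{d-1}2\log\rho$, we get
$$\rho\,\pi_k\le\exp\Big(\log\rho\cdot\big[1-(1+\epsilon')(1-2d(d-1)\epsilon)+o(1)\big]\Big),$$
which tends to $0$ if $\epsilon$ is small enough. With (4), $\mathbb P(\Delta_\rho\ge k)\to0$. Together with Lemma 7 this is the convergence in probability. By Theorem 1, $\Delta_\rho\in\{I_\rho,I_\rho+1\}$ with probability tending to $1$, so the deterministic ratio $I_\rho\big/\frac{\log\rho}{\log\log\rho}$ has the same limit. $\blacksquare$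

## 9. The thresholds $\rho_k$ and the law $2^{-t}$: proof of Theorem 3

By stationarity, translating $W$ does not change the law of $\Delta_\rho$ for any $\rho$. So we may assume $0\in W$; then $W_\rho$ increases with $\rho$. Let $F_k(\rho)=\mathbb P(\Delta_\rho<k)$, which is nonincreasing in $\rho$ and nondecreasing in $k$.

**Step 1: the thresholds exist and grow; the asymptotics of $\log\rho_k$.** The function $F_k$ is continuous, since $|F_k(\rho)-F_k(\rho')|\le\mathbb E\,\eta(W_\rho\triangle W_{\rho'})=|\rho-\rho'|$. It tends to $1$ as $\rho\to0$, because $\mathbb P(\eta(W_\rho)=0)=e^{-\rho}$, and to $0$ as $\rho\to\infty$ by Theorem 2. So a smallest solution $\rho_k$ of $F_k(\rho)=\frac12$ exists, and $F_k>\frac12$ on $(0,\rho_k)$. Since $F_k(\rho_{k+1})\le F_{k+1}(\rho_{k+1})=\frac12$, we have $\rho_{k+1}\ge\rho_k$. For fixed $\rho$, $\Delta_\rho$ is almost surely finite, so $F_k(\rho)\to1$ as $k\to\infty$. By monotonicity $F_k>\frac12$ on $(0,\rho]$ for large $k$, so $\rho_k>\rho$. Hence $\rho_k\to\infty$. Now apply Theorem 2 along $\rho=\rho_k$. Since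 $\mathbb P(\Delta_{\rho_k}\ge k)=\frac12$ tends neither to $0$ nor to $1$, $k\sim\frac{d-1}2\frac{\log\rho_k}{\log\log\rho_k}$. Then $\log k\sim\log\log\rho_k$ and
$$\log\rho_k\sim\frac2{d-1}k\log k,\qquad\text{in particular}\quad\log\rho_{k+1}\sim\log\rho_k .$$

**Step 2: bound the block probability at level $k$ by means of $\rho_k$.** We shall use one radius $R_T$ for several windows at once. If $\rho\le T$, then $W_\rho\subset W_T$. So by Lemma 4, almost surely on $E_T$, degrees and $R_T$-degrees agree in $W_\rho$, and $\mathbb P(E_T^c)=O(T^{-2})$. For given $T$ let $q(k)=q_Q(k)$ for a full cube $Q$ of side $R_T$; by stationarity it does not depend on the position of $Q$, and $q_D(k)\le q(k)$ for $D\subset Q$. Let $T=T_k\ge\rho_k$ with $\log T\sim\log\rho_k$, and $R=R_T$. Since $R=o(\rho_k^{1/d})$, Lemma 3 gives at least $\rho_k/(2R^d)$ cubes $Q_i\subset W_{\rho_k}$ for large $k$. By the subfamily version of (9) for these cubes,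
$$\frac12=F_k(\rho_k)\le\exp\Big(-4^{-d}\frac{\rho_k}{2R^d}q(k)\Big)+O(T^{-2}).$$
So $4^{-d}\frac{\rho_k}{2R^d}q(k)\le\log2+o(1)\le1$, that is
$$q(k)\le2\cdot4^d\,\frac{R^d}{\rho_k}\qquad\text{for large }k. \tag{13}$$

**Step 3: part (b), the gap between thresholds.** Let $T=\rho_{k+1}$, which is allowed in Step 2 since $T\ge\rho_k$ and $\log T\sim\log\rho_k$; let $R=R_T$. By (8), (7) and Lemma 4,
$$\frac12=\mathbb P(\Delta_T\ge k+1)\le S_{k+1}(T)+O(T^{-2})\le\varepsilon_{k+1,T}\big(S_k(T)+T^{-2}\big)+O(T^{-2}).$$
There are at most $2T/R^d$ nonempty blocks, so (13) gives $S_k(T)\le\frac{2T}{R^d}q(k)\le4^{d+1}T/\rho_k$. Moreover $\log T\le Ck\log k$, so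
$$\varepsilon_{k+1,T}\le C(k\log k)^2k^{-\frac{2d-1}{d-1}}=C\,k^{-\frac1{d-1}}(\log k)^2\to0 .$$
Hence $\varepsilon_{k+1,T}\,4^{d+1}T/\rho_k\ge\frac14$ for large $k$, and
$$\frac{\rho_{k+1}}{\rho_k}=\frac T{\rho_k}\ge\frac c{\varepsilon_{k+1,T}}\ge c\,k^{\frac1{d-1}}(\log k)^{-2}.$$
With Step 1 this proves (b).

**Step 4: part (a), compare with independent large cubes.** Here we show that $F_k$ is, up to $o(1)$, a power of a fixed number with exponent proportional to $\rho$. Fix $t>0$ and let $T=\max(1,t)\rho_k$, $R=R_T$, $\ell=\lceil\log\rho_k\rceil$. For $j\in\mathbf Z^d$ consider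
$$K_j=\ell R(j+[0,1)^d),\qquad K_j^\circ=\ell Rj+[2R,(\ell-2)R)^d,\qquad M_{K_j^\circ}=\max_{x\in\eta\cap K_j^\circ}\deg_R(x;\eta).$$
By (P1), $M_{K_j^\circ}$ depends only on $\eta\cap K_j$, so these variables are independent and identically distributed. Let $\Pi_k=\mathbb P(M_{K_j^\circ}\ge k)$. For $\sigma\in\{\rho_k,t\rho_k\}$ let $N_\sigma=\#\{j:K_j\subset W_\sigma\}$. Since $\ell R=o(\sigma^{1/d})$, Lemma 3 gives $N_\sigma\sim\sigma/(\ell R)^d\to\infty$.

The part of $W_\sigma$ not covered by the $K_j^\circ$ with $K_j\subset W_\sigma$ is covered by $o(\sigma/R^d)$ cubes $Q_i=R(i+[0,1)^d)$ of two kinds. First, there are those inside one of the $o(\sigma/(\ell R)^d)$ cubes $K_j$ meeting $\partial W_\sigma$, with $\ell^d$ of them in each. Second, there are those in $K_j\setminus K_j^\circ$ with $K_j\subset W_\sigma$: at most $\ell^d-(\ell-4)^d\le C\ell^{d-1}$ for each, so at most $C\ell^{d-1}N_\sigma=O(\sigma/(\ell R^d))$ in total. By (13) and the union bound, the probability that this part contains a point of $R$-degree $\ge k$ is at most $o(\sigma/R^d)\,q(k)=o(\sigma/\rho_k)=o(1)$.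 With Step 2 to pass from degrees to $R$-degrees,
$$F_k(\sigma)=(1-\Pi_k)^{N_\sigma}+o(1),\qquad\sigma\in\{\rho_k,t\rho_k\}. \tag{14}$$
From $F_k(\rho_k)=\frac12$ we get $(1-\Pi_k)^{N_{\rho_k}}\to\frac12$. Since $N_{t\rho_k}/N_{\rho_k}\to t$,
$$F_k(t\rho_k)=\Big((1-\Pi_k)^{N_{\rho_k}}\Big)^{N_{t\rho_k}/N_{\rho_k}}+o(1)\to2^{-t}.$$
The functions $t\mapsto F_k(t\rho_k)$ are monotone with values in $[0,1]$, and they converge pointwise on $(0,\infty)$ to the continuous function $2^{-t}$, which has limits $1$ at $0$ and $0$ at $\infty$. By Pólya's theorem the convergence is uniform in $t>0$. This is (a).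

**Step 5: part (c), two values are needed.** By (a), applied with $k+1$ and with $k-1$ in place of $k$, and by (b),
$$\mathbb P(\Delta_{\rho_k}\ge k+1)=1-2^{-\rho_k/\rho_{k+1}}+o(1)\to0,\qquad\mathbb P(\Delta_{\rho_k}\ge k-1)=1-2^{-\rho_k/\rho_{k-1}}+o(1)\to1,$$
while $\mathbb P(\Delta_{\rho_k}\ge k)=\frac12$. Subtracting gives $\mathbb P(\Delta_{\rho_k}=k)\to\frac12$ and $\mathbb P(\Delta_{\rho_k}=k-1)\to\frac12$. So no deterministic integers $I_\rho$ satisfy $\mathbb P(\Delta_\rho=I_\rho)\to1$. If $\rho_k\ll\rho\ll\rho_{k+1}$, then (a) gives $\mathbb P(\Delta_\rho\ge k)\to1$ and $\mathbb P(\Delta_\rho\ge k+1)\to0$, so $\mathbb P(\Delta_\rho=k)\to1$. $\blacksquare$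

The same computation describes the window around a threshold. If $\rho/\rho_k\to t\in(0,\infty)$, then $\rho/\rho_{k+1}\to0$ and $\rho/\rho_{k-1}\to\infty$ by (b), so by (a) the values $k-1$ and $k$ have asymptotic probabilities $2^{-t}$ and $1-2^{-t}$.
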